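\title{Precompact groups without convergent sequences that are not closed in products of countably compact groups}

\begin{abstract}
We construct in ZFC a countable Boolean precompact group without nontrivial convergent sequences that is not topologically isomorphic to a closed subgroup of any product of countably compact groups. More generally, every infinite Abelian group carries a Hausdorff precompact group topology with these properties. The proof rests on a criterion in terms of countably compact subgroups of the compact completion, and on the observation that countably compact sets are closed under certain iterated limits of double sequences that no single convergent sequence detects.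
\end{abstract}

\section{Introduction}\label{sec:intro}

All topological groups in this paper are Hausdorff, products carry the Tychonoff topology, and $\omega=\{0,1,2,\dots\}$. A topological group $G$ is \emph{precompact} if for every neighborhood $U$ of the identity there is a finite set $F\subseteq G$ with $G=FU$. A space is \emph{countably compact} if every countable open cover has a finite subcover. A convergent sequence is \emph{nontrivial} if it is not eventually constant.

Let $\mathcal C$ be the class of topological groups that are topologically isomorphic to a closed subgroup of the product of a family of countably compact groups. A closed subgroup of a member of $\mathcal C$ is again a member of $\mathcal C$. Two neighboring classes are easy to describe. Closed subgroups of products of compact groups are compact, by Tychonoff's theorem. Arbitrary subgroups of products of compact groups are exactly the precompact groups, because a precompact group $G$ is a dense subgroup of a compact group $K$, its completion. Countably compact groups are precompact, so $\mathcal C$ contains all countably compact groups and is contained in the class of precompact groups. How much of the latter class does it fill?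

It does not fill all of it. A countably compact subspace contains the limit of each of its sequences that converges in the ambient space, and this forces every member of $\mathcal C$ to be sequentially closed in its completion; the group $\mathbb Q/\mathbb Z\subseteq\mathbb R/\mathbb Z$ fails this test. A precompact group without nontrivial convergent sequences always passes it (Corollary~\ref{cor:seq}). Such groups are plentiful: any infinite Abelian group with the topology induced by all of its characters is one (Lemma~\ref{lem:bohr}). This leads to the following question, which is Open Problem 9.12.1 of~\cite{TGRS}.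

\begin{quote}
Is it consistent with ZFC that every precompact topological group without nontrivial convergent sequences is topologically isomorphic to a closed subgroup of the product of a family of countably compact topological groups? Is it consistent that every precompact Abelian group without nontrivial convergent sequences is topologically isomorphic to a closed subgroup of the product of a family of countably compact Abelian groups?
\end{quote}

There is a reason to guess that the answer is yes. We shall see (Proposition~\ref{prop:criterion}) that $G\in\mathcal C$ if and only if each point $x\in K\setminus G$ is missed by some countably compact group $L$ with $G\le L\le K$. To build $L$ one adjoins accumulation points of sequences, one sequence at a time. If $G$ has no nontrivial convergent sequences, then a sequence of distinct elements of $G$ does not converge in $K$, so it has at least two accumulation points in $K$, and one of them differs from $x$. One may hope that a transfinite recursion, perhaps helped by an additional axiom, can make all these choices and still avoid $x$. The hope fails already at the second stage: there can be countably many sequences in $G$ such that, however one picks an accumulation point $y_n$ of the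 $n$th sequence, the points $y_n$ converge to the same point $x\notin G$. Recall that a group is \emph{Boolean} if $g^2=e$ for all $g$; Boolean groups are Abelian.

\begin{theorem}\label{thm:boolean}
There is a countable Boolean precompact group without nontrivial convergent sequences that is not topologically isomorphic to a closed subgroup of any product of countably compact groups.
\end{theorem}

All proofs in this paper are carried out in ZFC. The group of Theorem~\ref{thm:boolean} is Abelian, and the theorem excludes all countably compact factors, Abelian or not. So ZFC refutes both statements in the question, and neither is consistent with ZFC. The phenomenon is not special to Boolean groups.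

\begin{theorem}\label{thm:all}
Every infinite Abelian group $A$ admits a Hausdorff precompact group topology without nontrivial convergent sequences such that $A$ is not topologically isomorphic to a closed subgroup of any product of countably compact groups.
\end{theorem}

A finite Hausdorff group is compact and so belongs to $\mathcal C$. Hence an Abelian group carries such a topology if and only if it is infinite. In particular there are examples on $\mathbb Z$ and on $\mathbb Z(p^\infty)$, and, taking direct sums of copies of $\mathbb Z(p)$ or of $\mathbb Z$, examples of every infinite cardinality that have a given prime exponent or are torsion-free.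

Section~\ref{sec:criterion} proves the criterion. Section~\ref{sec:thin} introduces the iterated limits, starting from an attempt that fails. Section~\ref{sec:boolean} proves Theorem~\ref{thm:boolean}, where the whole idea is visible without estimates. Section~\ref{sec:three} carries the construction over to three families of countable groups, and Section~\ref{sec:all} deduces Theorem~\ref{thm:all}.

\section{Countably compact subgroups of the completion}\label{sec:criterion}

A point $y$ is an \emph{accumulation point} of a sequence $(z_n)$ if every neighborhood of $y$ contains $z_n$ for infinitely many $n$; equivalently, $y\in\overline{\{z_n:n\ge N\}}$ for every $N$.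

\begin{lemma}\label{lem:cc}
\begin{itemize}
\item[(a)] A Hausdorff space is countably compact if and only if every sequence in it has an accumulation point in it.
\item[(b)] If $L$ is a countably compact subspace of a Hausdorff space $Y$ and a sequence in $L$ converges to $x\in Y$, then $x\in L$.
\item[(c)] Every countably compact group is precompact.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $(z_n)$ has no accumulation point, the complements $U_N$ of $\overline{\{z_n:n\ge N\}}$ form an increasing open cover, and $z_N\notin U_N$, so there is no finite subcover. Conversely, if $\{U_n:n\in\omega\}$ is an open cover without finite subcover, pick $z_n\notin U_0\cup\dots\cup U_n$. Each point lies in some $U_k$, and $U_k$ contains $z_n$ only for $n<k$; so $(z_n)$ has no accumulation point.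

(b) The sequence has an accumulation point in $L$, and in a Hausdorff space the only accumulation point of a convergent sequence is its limit.

(c) If $H$ is not precompact, there are a neighborhood $U$ of $e$ and points $x_n\in H$ with $x_n\notin\bigcup_{m<n}x_mU$. Take a symmetric neighborhood $V$ of $e$ with $V^2\subseteq U$. If $x_m,x_n\in yV$ with $m<n$, then $x_m^{-1}x_n\in V^2\subseteq U$, which is impossible. So each $yV$ contains $x_n$ for at most one $n$, and $(x_n)$ has no accumulation point.
\end{proof}

We use two standard facts of Weil and Raikov. First, a precompact group is a dense topological subgroup of a compact group, which is unique up to isomorphism and is called its \emph{completion}. Second, a continuous homomorphism from a dense subgroup of a compact group $K$ to a compact group extends to a continuous homomorphism on $K$. Conversely to the first fact, a subgroup $G$ of a compact group $C$ is precompact. Indeed, given a neighborhood $W$ of $e$ in $C$, take an open $V\ni e$ with $V^{-1}V\subseteq W$, cover $C$ by finitely many translates $cV$, and let $F$ contain one point of $G$ from each translate that meets $G$; then $G=F(W\cap G)$. The closure of $G$ in $C$ is then the completion of $G$.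

The definition of $\mathcal C$ quantifies over all families of countably compact groups. The next proposition replaces them by subgroups of one compact group.

\begin{proposition}\label{prop:criterion}
Let $G$ be a dense subgroup of a compact group $K$. The following are equivalent.
\begin{itemize}
\item[(1)] $G$ is topologically isomorphic to a closed subgroup of a product of countably compact groups.
\item[(2)] For every $x\in K\setminus G$ there is a countably compact subgroup $L$ with $G\le L\le K$ and $x\notin L$.
\end{itemize}
In other words, $G\in\mathcal C$ if and only if $G$ is an intersection of countably compact subgroups of $K$.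
\end{proposition}

\begin{proof}
(1)$\Rightarrow$(2). Let $\varphi=(p_i)_{i\in I}\colon G\to\prod_iH_i$ be a topological isomorphism onto a closed subgroup, with all $H_i$ countably compact. The groups $H_i$ have no a priori relation to $K$, so we pull them back. By Lemma~\ref{lem:cc}(c), $H_i$ has a compact completion $K_i$. Let $\hat p_i\colon K\to K_i$ be the continuous homomorphism extending $p_i$, and put $L_i=\hat p_i^{-1}(H_i)$. Then $G\le L_i\le K$.

\emph{Each $L_i$ is countably compact.} Let $(z_n)$ be a sequence in $L_i$, and let $h\in H_i$ be an accumulation point of $(\hat p_i(z_n))$. We need an accumulation point of $(z_n)$ lying over $h$. Let $Z_N$ be the closure of $\{z_n:n\ge N\}$ in $K$. The set $\hat p_i(Z_N)$ is compact, hence closed in $K_i$, and it contains $\hat p_i(z_n)$ for $n\ge N$; so $h\in\hat p_i(Z_N)$. Thus the sets $Z_N\cap\hat p_i^{-1}(h)$ are nonempty, compact and decreasing. A point $z$ in their intersection is an accumulation point of $(z_n)$ with $\hat p_i(z)=h\in H_i$, so $z\in L_i$.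

\emph{We have $\bigcap_iL_i=G$.} Let $x\in\bigcap_iL_i$ and let $(g_\alpha)$ be a net in $G$ with $g_\alpha\to x$. For each $i$ we have $p_i(g_\alpha)=\hat p_i(g_\alpha)\to\hat p_i(x)\in H_i$, so $\varphi(g_\alpha)$ converges in $\prod_iH_i$. Since $\varphi(G)$ is closed, the limit is $\varphi(g)$ for some $g\in G$. Since $\varphi$ is a homeomorphism onto its image, $g_\alpha\to g$, and therefore $x=g\in G$. So each $x\in K\setminus G$ is missed by some $L_i$.

(2)$\Rightarrow$(1). Let $\{L_i:i\in I\}$ be the family of all countably compact subgroups of $K$ that contain $G$. It is nonempty because it contains $K$, and $\bigcap_iL_i=G$ by (2). The diagonal homomorphism $\Delta\colon G\to\prod_iL_i$, $g\mapsto(g)_i$, is a topological embedding, since each coordinate projection restricts to a continuous inverse. If $\Delta(g_\alpha)\to(l_i)_i$, then $g_\alpha\to l_i$ in $K$ for each $i$. Limits in $K$ are unique, so all $l_i$ equal one point $l\in\bigcap_iL_i=G$, and the limit is $\Delta(l)$. Thus $\Delta(G)$ is closed.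
\end{proof}

If $G$ is Abelian, then so is $K$, because the closed set $\{(a,b):ab=ba\}$ contains the dense set $G\times G$; hence all factors $L_i$ in the proof of (2)$\Rightarrow$(1) are Abelian. So for an Abelian group $G$ it makes no difference whether the countably compact factors are required to be Abelian.

A subset $G$ of a space $K$ is \emph{sequentially closed} if it contains the limit of each of its sequences that converges in $K$.

\begin{corollary}\label{cor:seq}
Let $G$ be a precompact group with completion $K$.
\begin{itemize}
\item[(a)] If $G\in\mathcal C$, then $G$ is sequentially closed in $K$.
\item[(b)] If $G$ has no nontrivial convergent sequences, then every sequence in $G$ that converges in $K$ is eventually constant; in particular $G$ is sequentially closed in $K$.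
\end{itemize}
\end{corollary}

\begin{proof}
(a) $G$ is an intersection of countably compact subgroups of $K$, and each of them is sequentially closed by Lemma~\ref{lem:cc}(b).
(b) If $g_n\to y\in K$, then $g_n^{-1}g_{n+1}\to y^{-1}y=e$ in $G$. So $g_n^{-1}g_{n+1}=e$ for all large $n$.
\end{proof}

For example, $\mathbb Q/\mathbb Z$ with the topology inherited from $\mathbb R/\mathbb Z$ is not in $\mathcal C$, since every real number is the limit of a sequence of rationals. Theorem~\ref{thm:boolean} says that the necessary condition in (a) is not sufficient, even for countable Boolean groups.

\section{Thin sets and iterated limits}\label{sec:thin}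

By Proposition~\ref{prop:criterion}, we need a group $G$ and a point $x\in K\setminus G$ that is \emph{forced}, in the sense that it lies in every countably compact $L$ with $G\le L\le K$. By Corollary~\ref{cor:seq}(b), $x$ cannot be the limit of a sequence from $G$. It is instructive to see this obstruction in the simplest family of groups.

Let $\mathbb Z(2)=\{0,1\}$ be the group of order two. Let $S$ be a countably infinite set and let $B$ be the group of finite subsets of $S$ under symmetric difference; $B$ is a countable Boolean group with zero element $\emptyset$. Each function $u\colon S\to\mathbb Z(2)$ gives a homomorphism $s\mapsto\sum_{z\in s}u(z)$ from $B$ to $\mathbb Z(2)$, because points common to two sets are counted twice. Let $X$ be a set of such functions containing the indicator $1_{\{z\}}$ of every point $z\in S$, and define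
\begin{equation}\label{eq:iota}
\iota\colon B\to\mathbb Z(2)^X,\qquad \iota(s)(u)=\sum_{z\in s}u(z).
\end{equation}
This homomorphism is injective, since $\iota(s)(1_{\{z\}})=1$ exactly when $z\in s$. Let $G=\iota(B)$ with the topology inherited from the compact group $\mathbb Z(2)^X$, and let $K$ be its closure. Then $G$ is a countable precompact Boolean group with completion $K$. Write $f(z)=\iota(\{z\})$, so that $f(z)(u)=u(z)$. The only freedom is the choice of $X$. A small $X$ makes many things converge, and a large $X$ makes few things converge.

\begin{example}\label{ex:fail}
Let $S=\omega$ and let $X$ consist of the eventually constant functions; let $x(u)$ be the eventual value of $u$. Then $f(j)\to x$. Also $x\notin G$: for $s\in B$ the function $u=1_{\omega\setminus s}$ has $x(u)=1$ and $\iota(s)(u)=0$. So $x$ is forced, by Lemma~\ref{lem:cc}(b). But $f(j)+f(j+1)\to0$ is a nontrivial convergent sequence in $G$.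
\end{example}

To destroy the sequence $f(j)+f(j+1)$ we must admit into $X$ the indicator of an infinite set that contains infinitely many $j$ without their neighbors. To destroy all such sequences we relax ``constant outside a finite set'' to ``constant outside a small set'', where the small sets form an ideal and \emph{every infinite set contains an infinite small set}. The difficulty is that $x$ must remain forced although $f(j)$ no longer converges to it. The following ideal on $\omega\times\omega$ meets both demands.

Call $R_n=\{n\}\times\omega$ the $n$th \emph{row}. A set $P\subseteq\omega\times\omega$ is \emph{thin} if $P\cap R_n$ is finite for all but finitely many $n$. Thus a single row is thin, and so is a column $\omega\times\{m\}$, while the union of the rows $R_n$ with $n$ even is not.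

\begin{lemma}\label{lem:thin}
Finite sets are thin, subsets and finite unions of thin sets are thin, and $\omega\times\omega$ is not thin. Every infinite set $T\subseteq\omega\times\omega$ contains an infinite thin subset.
\end{lemma}

\begin{proof}
The first sentence is immediate from the definition. If $T$ has infinitely many points in one row, these points form an infinite thin set. Otherwise $T$ meets infinitely many rows, and one point from each of them gives an infinite thin set.
\end{proof}

Let $Y$ be a topological space, $\theta\colon\omega\times\omega\to Y$ and $x\in Y$. We say that $x$ is a \emph{thin limit} of $\theta$, and write $\theta\Rightarrow x$, if $\{z:\theta(z)\notin U\}$ is thin for every neighborhood $U$ of $x$. Spelled out: for every $U$, in all but finitely many rows, all but finitely many values of $\theta$ lie in $U$.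

\begin{lemma}\label{lem:limits}
\begin{itemize}
\item[(a)] In a Hausdorff space, $\theta$ has at most one thin limit.
\item[(b)] If $Y$ is a product and each coordinate of $x$ is a thin limit of the corresponding coordinate of $\theta$, then $\theta\Rightarrow x$.
\item[(c)] Let $P$ be thin. If each neighborhood of $x$ contains $\theta(z)$ for all but finitely many $z\notin P$, then $\theta\Rightarrow x$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $U,U'$ are disjoint neighborhoods of two thin limits, then $\omega\times\omega$ is the union of the thin sets $\{z:\theta(z)\notin U\}$ and $\{z:\theta(z)\notin U'\}$, which is impossible. (b) A basic neighborhood of $x$ restricts finitely many coordinates, and a finite union of thin sets is thin. (c) The set $\{z:\theta(z)\notin U\}$ is contained in the union of $P$ and a finite set.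
\end{proof}

The next lemma is the heart of the matter. It extends Lemma~\ref{lem:cc}(b) from limits to thin limits by using countable compactness twice.

\begin{lemma}\label{lem:forced}
Let $L$ be a countably compact subspace of a compact Hausdorff space $Y$. If $\theta\colon\omega\times\omega\to L$ has a thin limit $x\in Y$, then $x\in L$.
\end{lemma}

\begin{proof}
For each $n$ the sequence $(\theta(n,m))_{m\in\omega}$ has an accumulation point $y_n\in L$. We claim that $y_n\to x$. In a compact Hausdorff space the closed neighborhoods of $x$ form a neighborhood base, so let $V$ be a closed neighborhood of $x$. For all but finitely many $n$, we have $\theta(n,m)\in V$ for all but finitely many $m$, and then $y_n\in V$ because $V$ is closed. So $y_n\to x$, and $x\in L$ by Lemma~\ref{lem:cc}(b).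
\end{proof}

The rows need not converge, and the points $y_n$ depend on $L$. The limit $x$ does not.

\section{The Boolean group}\label{sec:boolean}

Take $S=\omega\times\omega$, and let $X$ be the set of all $u\colon\omega\times\omega\to\mathbb Z(2)$ for which there is $w\in\mathbb Z(2)$ with $\{z:u(z)\ne w\}$ thin. This says that $u\Rightarrow w$ in the discrete space $\mathbb Z(2)$, so $w=w(u)$ is unique. For every thin set $P$ the indicator $1_P$ lies in $X$ with $w=0$, and the indicator of the complement of $P$ lies in $X$ with $w=1$. In particular $X$ contains the indicators of points. Let $B$, $\iota$, $G$, $K$ and $f$ be as in~\eqref{eq:iota} and the lines after it.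

The sequences that spoiled Example~\ref{ex:fail} no longer converge. Along a row, $f(0,m)+f(0,m+1)$ takes the value $1$ for every $m$ at the indicator of the thin set $\{(0,m):m\text{ even}\}$. Along a column, $f(n,0)+f(n+1,0)$ takes the value $1$ for every $n$ at the indicator of the thin set $\{(n,0):n\text{ even}\}$. The first part of the proof below does the same for an arbitrary sequence.

\begin{proof}[Proof of Theorem~\ref{thm:boolean}]
We know that $G$ is a countable precompact Boolean group with completion $K$.

\emph{$G$ has no nontrivial convergent sequences.} Suppose that it has one. Subtracting the limit and discarding the zero terms, we obtain nonempty sets $s_l\in B$ with $\iota(s_l)\to0$. Evaluation at $1_{\{z\}}$ shows that each point $z$ belongs to $s_l$ for only finitely many $l$. So, given finitely many of the sets $s_l$, all sufficiently late ones are disjoint from their finite union. Passing to a subsequence, we may assume that the $s_l$ are pairwise disjoint. Pick $z_l\in s_l$. By Lemma~\ref{lem:thin} the infinite set $\{z_l:l\in\omega\}$ contains an infinite thin set $P$, and $u=1_P\in X$. If $z_l\in P$, then $s_l\cap P=\{z_l\}$ by disjointness, so $\iota(s_l)(u)=1$. This happens for infinitely many $l$, which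 contradicts $\iota(s_l)\to0$.

\emph{$G\notin\mathcal C$.} Define $x\in\mathbb Z(2)^X$ by $x(u)=w(u)$. The $u$th coordinate of $f\colon\omega\times\omega\to G$ is the function $u$ itself, and $u\Rightarrow w(u)$; so $f\Rightarrow x$ by Lemma~\ref{lem:limits}(b). By Lemma~\ref{lem:forced}, $x$ lies in every countably compact subgroup $L$ with $G\le L\le K$, and in particular $x\in K$. On the other hand $x\notin G$: for $s\in B$, the indicator $u$ of $(\omega\times\omega)\setminus s$ lies in $X$, with $x(u)=w(u)=1$ and $\iota(s)(u)=0$. So condition (2) of Proposition~\ref{prop:criterion} fails at $x$.
\end{proof}

\begin{remark}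
The convergent sequence $y_n\to x$ from the proof of Lemma~\ref{lem:forced} lies outside $G$, which is why $G$ does not see it. Indeed, an accumulation point $y_n$ of $(f(n,m))_m$ vanishes at every $1_{\{z\}}$, so it could only be $\iota(\emptyset)=0$; but it takes the value $1$ at $1_{R_n}\in X$.
\end{remark}

\begin{remark}
A thin set is the union of a set contained in finitely many rows and a set that meets every row in a finite set. Neither kind alone would do. If only sets of the first kind were small, every $u\in X$ would be eventually constant along the column $\omega\times\{0\}$, and $f(n,0)+f(n+1,0)\to0$. If only sets of the second kind were small, every $u\in X$ would be eventually constant along $R_0$, and $f(0,m)+f(0,m+1)\to0$.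
\end{remark}

\begin{remark}
For a noncommutative example take $G\times F$ with $F$ a finite non-Abelian group. It is precompact, as a subgroup of $K\times F$. A convergent sequence is eventually constant in both coordinates, so there are no nontrivial ones. Finally $G\times F\notin\mathcal C$, because it contains $G\times\{e\}\cong G$ as a closed subgroup.
\end{remark}

\section{Characters with a thin limit}\label{sec:three}

For other Abelian groups, characters take the place of the functions $u$. Let $\mathbb T=\mathbb R/\mathbb Z$, and let $\|t\|$ be the distance from $t$ to $0$ in $\mathbb T$, that is, the distance from a real representative of $t$ to the nearest integer. A \emph{character} of an Abelian group $B$ is a homomorphism $B\to\mathbb T$, with no continuity required. A set $X$ of characters \emph{induces} a group topology on $B$, the coarsest one that makes the homomorphism $B\to\mathbb T^X$, $s\mapsto(\chi(s))_{\chi\in X}$, continuous. In it $s_l\to0$ if and only if $\chi(s_l)\to0$ for every $\chi\in X$. If $X$ separates points, that is, each $s\ne0$ has $\chi(s)\ne0$ for some $\chi\in X$, then $B$ becomes a topological subgroup of the compact group $\mathbb T^X$, so the topology is Hausdorff and precompact.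

In $\mathbb Z$ and $\mathbb Z(p^\infty)$ the elements that replace the generators $f(z)$ are naturally arranged in a sequence. So we fix a bijection $j\mapsto z_j$ of $\omega$ onto $\omega\times\omega$ and transport the notions of Section~\ref{sec:thin} along it: $J\subseteq\omega$ is thin if $\{z_j:j\in J\}$ is thin, and thin limits are defined for sequences $(\theta_j)_{j\in\omega}$. Lemmas~\ref{lem:thin}, \ref{lem:limits} and~\ref{lem:forced} hold verbatim. In particular, by Lemma~\ref{lem:limits}(c),
\begin{equation}\label{eq:star}
\text{if $P$ is thin and $\theta_j\to w$ as $j\to\infty$ with $j\notin P$, then $\theta_j\Rightarrow w$.}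
\end{equation}
With $P=\emptyset$, ordinary limits are thin limits.

Let $q=(q_j)_{j\in\omega}$ be a sequence in $B$. Let $X_q$ be the set of characters $\chi$ of $B$ for which $(\chi(q_j))_j$ has a thin limit $w(\chi)\in\mathbb T$, let $X_q^0=\{\chi\in X_q:w(\chi)=0\}$, and let $\tau_q$ be the topology induced by $X_q$. When $B$ is the group of Section~\ref{sec:boolean}, $q_j=\{z_j\}$, and $\mathbb Z(2)$ is identified with $\{0,\frac12\}\subseteq\mathbb T$, the set $X_q$ is the set $X$ used there.

\begin{proposition}\label{prop:test}
Suppose that
\begin{itemize}
\item[(A)] for every sequence $(s_l)$ of nonzero elements of $B$ there is $\chi\in X_q^0$ with $\chi(s_l)\not\to0$;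
\item[(B)] there is $\chi\in X_q$ with $w(\chi)\ne0$.
\end{itemize}
Then $(B,\tau_q)$ is Hausdorff and precompact, has no nontrivial convergent sequences, and does not belong to $\mathcal C$.
\end{proposition}

\begin{proof}
By (A) for constant sequences, $X_q^0$ separates points. So $\tau_q$ is Hausdorff and precompact, and we regard $B$ as a subgroup of $\mathbb T^{X_q}$ with closure $K$. A nontrivial convergent sequence would give, after subtracting the limit and discarding zero terms, nonzero elements $s_l\to0$, contrary to (A).

Let $x=(w(\chi))_{\chi\in X_q}\in\mathbb T^{X_q}$. Then $q_j\Rightarrow x$ by Lemma~\ref{lem:limits}(b). By Lemma~\ref{lem:forced}, $x$ lies in every countably compact subgroup $L$ with $B\le L\le K$, and in particular in $K$. It remains to see that $x\notin B$. If $s\ne0$, some $\chi\in X_q^0$ has $\chi(s)\ne0=w(\chi)$, so $s\ne x$. And $x\neq0$ by (B). Now Proposition~\ref{prop:criterion} shows that $B\notin\mathcal C$.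
\end{proof}

Without (B) we would have $x=0\in B$, and the argument would yield no obstruction. The work lies in (A). Write $\mathbb Z(p)$ for the cyclic group of order $p$ and $\mathbb Z(p^\infty)=\{a/p^m:a\in\mathbb Z,\ m\in\omega\}/\mathbb Z\subseteq\mathbb T$.

\begin{lemma}\label{lem:three}
For each of the following groups $B$ there is a sequence $q$ in $B$ satisfying \textup{(A)} and \textup{(B)}:
\begin{itemize}
\item[(a)] $B=\bigoplus_{i\in\omega}\mathbb Z(p_i)$, where $(p_i)$ is a constant or strictly increasing sequence of primes;
\item[(b)] $B=\mathbb Z$;
\item[(c)] $B=\mathbb Z(p^\infty)$, where $p$ is a prime.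
\end{itemize}
\end{lemma}

The three proofs follow one plan. Characters are described by sequences of digits, and $q$ is chosen so that $\chi(q_j)$ depends, up to an error tending to $0$, only on the $j$th digit or block of digits. For (A) we assume, for a contradiction, that $(s_l)$ is a sequence of nonzero elements with
\begin{equation}\label{eq:assume}
\chi(s_l)\to0\quad\text{for all }\chi\in X_q^0,
\end{equation}
a property that passes to subsequences. Characters with a single nonzero digit show that the $s_l$ escape to infinity. To each $s_l$ we attach an index $J_l$ at which a digit can make $\chi(s_l)$ large, and $(J_l)$ takes infinitely many values. By Lemma~\ref{lem:thin} the set $\{J_l:l\in\omega\}$ has an infinite thin subset $P$; keeping only those $l$ with $J_l\in P$, we may assume that $\{J_l:l\in\omega\}$ is thin, and this survives further passage to subsequences. A character whose nonzero digits sit only at the indices $J_l$ lies in $X_q^0$ by~\eqref{eq:star}, and we choose these digits so that $\|\chi(s_l)\|$ stays bounded away from $0$.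

\begin{proof}[Proof of \textup{(a)}]
Let $q_i=e_i$ be a generator of the $i$th summand. Characters of $B$ correspond to arbitrary sequences $(\theta_i)$ with $\theta_i=\chi(e_i)\in\frac1{p_i}\mathbb Z/\mathbb Z$. Here $\chi(q_j)=\theta_j$ exactly. For a prime $p$ put $h_p=\lfloor p/2\rfloor/p$. Then $h_2=\frac12$, and $h_p=\frac12-\frac1{2p}\ge\frac13$ for odd $p$; so $h_p\in[\frac13,\frac12]$.

(A) Assume~\eqref{eq:assume} and write $s_l=\sum_id^l_ie_i$ with $0\le d^l_i<p_i$. The character with $\theta_i=1/p_i$ and all other digits $0$ lies in $X_q^0$, and its value $d^l_i/p_i$ at $s_l$ tends to $0$ in a finite subgroup of $\mathbb T$. So for each $i$ we have $d^l_i=0$ for all large $l$. As in the proof of Theorem~\ref{thm:boolean}, we may assume that the supports $\{i:d^l_i\ne0\}$, which are finite and nonempty, are pairwise disjoint. Pick $J_l$ in the support of $s_l$; these indices are distinct, and we may assume that $\{J_l:l\in\omega\}$ is thin. For $i=J_l$, multiplication by $d^l_i$ is a bijection of the group $\frac1{p_i}\mathbb Z/\mathbb Z$ of prime order $p_i$, so we can choose $\theta_i$ with $d^l_i\theta_i=h_{p_i}$. Put $\theta_i=0$ for $i\notin\{J_l:l\in\omega\}$. Then $\chi\in X_q^0$ by~\eqref{eq:star}. The support of $s_l$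 contains $J_l$ and no other $J_{l'}$, so $\|\chi(s_l)\|\ge\frac13$ for all $l$. This contradicts~\eqref{eq:assume}.

(B) Let $\theta_i=h_{p_i}$. This sequence is a nonzero constant if $(p_i)$ is constant, and it converges to $\frac12$ if $(p_i)$ is strictly increasing. In both cases $\chi\in X_q$ and $w(\chi)\ne0$.
\end{proof}

In $\mathbb Z$ there are no independent coordinates. A mixed-radix expansion with bases tending to infinity provides approximate ones.

\begin{proof}[Proof of \textup{(b)}]
Let $r_j=j+4$, $q_0=1$ and $q_{j+1}=r_jq_j$. Then $q_k$ divides $q_j$ for $k\le j$, and since all $r_j\ge4$, comparison with a geometric series gives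
\begin{equation}\label{eq:geom}
\sum_{i\ge k}\frac1{q_i}\le\frac2{q_k}.
\end{equation}
For real $t$ let $\chi_t(s)=st$ modulo $1$. Given integers $c_i$ with $0\le c_i\le r_i$, the series $t=\sum_ic_i/q_{i+1}$ converges, because $c_i/q_{i+1}\le1/q_i$, and
\begin{equation}\label{eq:digitZ}
\Bigl\|\chi_t(q_j)-\frac{c_j}{r_j}\Bigr\|\le\frac2{r_j}\qquad(j\in\omega).
\end{equation}
Indeed, in $q_jt=\sum_ic_iq_j/q_{i+1}$ the terms with $i<j$ are integers, the term with $i=j$ is $c_j/r_j$, and the terms with $i>j$ add up to at most $q_j\sum_{i>j}1/q_i\le2q_j/q_{j+1}=2/r_j$ by~\eqref{eq:geom}. The error tends to $0$ because $r_j\to\infty$; this is the reason for taking unbounded bases.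

(A) Assume~\eqref{eq:assume}. The character $\chi_{1/q_k}$ vanishes at $q_j$ for $j\ge k$, so it lies in $X_q^0$. Its values $s_l/q_k$ tend to $0$ in a finite subgroup of $\mathbb T$, so
\begin{equation}\label{eq:div}
\text{for each $k$, $q_k$ divides $s_l$ for all large $l$.}
\end{equation}
As $s_l\ne0$, it follows that $|s_l|\to\infty$. Let $J_l$ be the index $j$ with $q_j/2\le|s_l|<q_{j+1}/2$; it exists because $|s_l|\ge1>q_0/2$, and $J_l\to\infty$. We may assume that $\{J_l:l\in\omega\}$ is thin. The new difficulty is that $\chi_t(s_l)$ depends on all digits of $t$. Earlier digits will be made harmless by divisibility and later digits by size. For this we pass recursively to a further subsequence such that, for all $l$,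
\[
J_{l+1}\ge J_l+3\qquad\text{and}\qquad q_{J_l+1}\text{ divides }s_{l'}\text{ for all }l'>l,
\]
which is possible by $J_l\to\infty$ and~\eqref{eq:div}.

Fix $l$, write $J=J_l$, and put $\rho=|s_l|/q_{J+1}$. By the choice of $J$ we have $\frac1{2r_J}\le\rho<\frac12$. Let $c_J$ be the least positive integer with $c_J\rho\ge\frac14$. Then $(c_J-1)\rho<\frac14$, so the upper bound on $\rho$ gives $c_J\rho<\frac34$, and hence $\|c_J\rho\|\ge\frac14$. The lower bound on $\rho$ gives $\lceil r_J/2\rceil\rho\ge\frac14$, so $c_J\le\lceil r_J/2\rceil\le r_J$ is an admissible digit. Put $c_i=0$ for $i\notin\{J_l:l\in\omega\}$ and $t=\sum_ic_i/q_{i+1}$. By~\eqref{eq:digitZ}, $\|\chi_t(q_j)\|\le2/r_j\to0$ for $j\notin\{J_l:l\in\omega\}$, so $\chi_t\in X_q^0$ by~\eqref{eq:star}.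

Now consider $s_lt=\sum_{l'}s_l\,c_{J_{l'}}/q_{J_{l'}+1}$. The terms with $l'<l$ are integers. The term with $l'=l$ is $\pm c_{J_l}|s_l|/q_{J_l+1}$, of norm at least $\frac14$. By~\eqref{eq:geom}, the terms with $l'>l$ have total absolute value at most
\[
|s_l|\sum_{l'>l}\frac1{q_{J_{l'}}}\le\frac{2|s_l|}{q_{J_{l+1}}}\le\frac{q_{J_l+1}}{q_{J_l+3}}\le\frac1{16}.
\]
So $\|\chi_t(s_l)\|\ge\frac14-\frac1{16}$ for all $l$, which contradicts~\eqref{eq:assume}.

(B) Take $c_j=\lfloor r_j/2\rfloor$ for all $j$. Then $c_j/r_j\to\frac12$, so $\chi_t(q_j)\to\frac12$ by~\eqref{eq:digitZ}, and $w(\chi_t)=\frac12\ne0$.
\end{proof}

In $\mathbb Z(p^\infty)$ the base $p$ is fixed. We obtain growing bases by grouping the digits into blocks of growing length.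

\begin{proof}[Proof of \textup{(c)}]
Let $d=(d_i)_{i\in\omega}$ be a sequence of digits $0\le d_i<p$, and let $N_m=\sum_{i<m}d_ip^i$, so that $0\le N_m<p^m$. Define
\[
\chi_d(a/p^m)=aN_m/p^m\quad\text{modulo }1 .
\]
The value depends only on $a$ modulo $p^m$. It does not change when $a/p^m$ is rewritten as $ap/p^{m+1}$, because $aN_{m+1}/p^m=aN_m/p^m+ad_m$. It is additive in $a$ for fixed $m$. So $\chi_d$ is a character of $\mathbb Z(p^\infty)$. When $d_i=1$ is the only nonzero digit, $\chi_d$ is multiplication by $p^i$; we call this character $\eta_i$.

Let $k_j=j^2$ and $q_j=p^{-k_j}$. For $j\ge1$ the $j$th \emph{block} is the set of positions $i$ with $k_{j-1}\le i<k_j$. Splitting off the digits below the $j$th block, we get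
\begin{equation}\label{eq:digitP}
\chi_d(q_j)=\sum_{k_{j-1}\le i<k_j}d_ip^{\,i-k_j}+\delta_j,\qquad
0\le\delta_j=\frac{N_{k_{j-1}}}{p^{k_j}}<p^{\,k_{j-1}-k_j}=p^{-(2j-1)}.
\end{equation}
The error $\delta_j$ tends to $0$ because the block lengths $2j-1$ tend to infinity. Also $\eta_i(q_j)=p^{\,i-k_j}\to0$, so $\eta_i\in X_q^0$ for every $i$.

(A) Assume~\eqref{eq:assume} and write $s_l=a_l/p^{m_l}$ with $p\nmid a_l$ and $m_l\ge1$. Suppose that $m_l\not\to\infty$. There are only finitely many elements of order at most $p^M$ for each $M$, so some fixed $s=a/p^m$ with $p\nmid a$ and $m\ge1$ equals $s_l$ for infinitely many $l$. But $\eta_{m-1}(s)=a/p\ne0$, contrary to~\eqref{eq:assume}. So $m_l\to\infty$. The highest digit that affects $\chi_d(s_l)$ is at position $m_l-1$. Let $J_l\ge1$ be the number of the block containing this position, that is, $k_{J_l-1}<m_l\le k_{J_l}$. Then $J_l\to\infty$, and we may assume that $\{J_l:l\in\omega\}$ is thin and that $(J_l)$, hence also $(m_l)$, is strictly increasing.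

Let $d$ have digit $c_l$ at position $m_l-1$ for each $l$ and digit $0$ elsewhere, where the $c_l$ are still to be chosen. Since $m_{l'}-1<m_l$ exactly when $l'\le l$, later digits do not affect $s_l$ at all, and
\[
\chi_d(s_l)=\frac{a_l}{p^{m_l}}\sum_{l'<l}c_{l'}p^{\,m_{l'}-1}+\frac{c_la_l}{p}.
\]
Earlier digits do contribute, so we choose the $c_l$ recursively. Given $c_{l'}$ for $l'<l$, let $c_l$ run over $0,\dots,p-1$. Since $p\nmid a_l$, the right-hand side runs over a coset of $\frac1p\mathbb Z/\mathbb Z$, that is, over $p$ points of $\mathbb T$ spaced $\frac1p$ apart. The closed arc $[\frac14,\frac34]$ has length $\frac12\ge\frac1p$, so it contains one of them. Choosing $c_l$ accordingly, we get $\|\chi_d(s_l)\|\ge\frac14$ for all $l$. For $j\ge1$ with $j\notin\{J_l:l\in\omega\}$ all digits in the $j$th block vanish, so $\chi_d(q_j)=\delta_j\to0$ by~\eqref{eq:digitP}. Hence $\chi_d\in X_q^0$ by~\eqref{eq:star}, which contradicts~\eqref{eq:assume}.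

(B) Let $d$ have digit $1$ at the top position $k_j-1$ of each block and digit $0$ elsewhere. By~\eqref{eq:digitP}, $\chi_d(q_j)=\frac1p+\delta_j\to\frac1p$, so $w(\chi_d)=\frac1p\ne0$.
\end{proof}

\section{Arbitrary infinite Abelian groups}\label{sec:all}

Since $\mathcal C$ is closed under taking closed subgroups, it suffices to find in $A$ one of the groups $B$ of Lemma~\ref{lem:three} and to extend $\tau_q$ to $A$ so that $B$ is closed and no new convergent sequences appear. We first find $B$.

\begin{lemma}\label{lem:subgroup}
Every infinite Abelian group $A$ contains a subgroup isomorphic to one of the groups in Lemma~\ref{lem:three}.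
\end{lemma}

\begin{proof}
An element of infinite order generates a copy of $\mathbb Z$. So let $A$ be a torsion group. Then $A=\bigoplus_pA_p$, where $A_p$ is the subgroup of elements whose order is a power of the prime $p$. If $A_p\ne0$ for infinitely many $p$, one element of order $p$ from each such $A_p$ generates $\bigoplus_i\mathbb Z(p_i)$ with $(p_i)$ strictly increasing. Otherwise some $A_p$ is infinite. Let $A_p[p^n]=\{a\in A_p:p^na=0\}$. If $A_p[p]$ is infinite, it is an infinite-dimensional vector space over the field with $p$ elements and contains $\bigoplus_{i\in\omega}\mathbb Z(p)$.

Suppose that $A_p[p]$ is finite. Multiplication by $p$ maps $A_p[p^{n+1}]$ into $A_p[p^n]$ with kernel $A_p[p]$, so by induction all $A_p[p^n]$ are finite. Make $A_p$ a tree with root $0$, in which the parent of $a\ne0$ is $pa$; its $n$th level consists of the elements of order $p^n$. This tree is infinite with finite levels, so by K\"onig's lemma it has an infinite branch $a_0=0,a_1,a_2,\dots$, where $a_n$ has order $p^n$ and $pa_{n+1}=a_n$. The isomorphisms $\langle a_n\rangle\to\frac1{p^n}\mathbb Z/\mathbb Z$, $a_n\mapsto p^{-n}$, extend one another, so $\bigcup_n\langle a_n\rangle\cong\mathbb Z(p^\infty)$.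
\end{proof}

For the extension we use every character of $A$ whose restriction to $B$ lies in $X_q$. This includes all characters of $A/B$, and we need to know that these admit no null sequences. Recall two standard facts. Since $\mathbb T$ is divisible, every character of a subgroup of an Abelian group $D$ extends to a character of $D$; consequently the characters of $D$ separate points, since for $d\ne0$ the cyclic group $\langle d\rangle$ has a character that is nonzero at $d$. Next, the group $\hat D$ of all characters of $D$ is a closed subgroup of $\mathbb T^D$, hence a compact Abelian group, and it carries a translation-invariant Borel probability measure $\mu$, the Haar measure.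

\begin{lemma}\label{lem:bohr}
Let $D$ be an Abelian group and $(d_n)$ a sequence in $D$ with $\chi(d_n)\to0$ for every character $\chi$ of $D$. Then $d_n=0$ for all large $n$. Consequently, the topology induced on $D$ by all of its characters is Hausdorff, precompact, and without nontrivial convergent sequences.
\end{lemma}

\begin{proof}
For $d\in D$ the function $\phi_d(\chi)=e^{2\pi i\chi(d)}$ is continuous on $\hat D$ and satisfies $\phi_d(\chi+\chi_0)=\phi_d(\chi)\phi_d(\chi_0)$. Let $I(d)=\int_{\hat D}\phi_d\,d\mu$. Translation invariance gives $I(d)=\phi_d(\chi_0)I(d)$ for every $\chi_0\in\hat D$. If $d\ne0$, some $\chi_0$ has $\phi_d(\chi_0)\ne1$, and so $I(d)=0$. By hypothesis $\phi_{d_n}\to1$ pointwise, and $|\phi_{d_n}|=1$, so $I(d_n)\to1$ by dominated convergence. Hence $I(d_n)\ne0$, and $d_n=0$, for all large $n$. The last statement follows by subtracting the limit of a convergent sequence.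
\end{proof}

The argument uses that the convergence is along a sequence: dominated convergence is not available for nets, and in an infinite precompact group, which cannot be discrete, nets of nonzero elements do converge to $0$.

\begin{proof}[Proof of Theorem~\ref{thm:all}]
Let $B\le A$ be given by Lemma~\ref{lem:subgroup} and $q$ by Lemma~\ref{lem:three}, so that Proposition~\ref{prop:test} applies to $(B,\tau_q)$. Let $X'$ be the set of characters $\chi$ of $A$ with $\chi|_B\in X_q$, and let $\tau'$ be the topology that $X'$ induces on $A$.

\emph{$\tau'$ restricts to $\tau_q$ on $B$.} The restriction of $\tau'$ to $B$ is induced by the characters $\chi|_B$ with $\chi\in X'$. These are all of $X_q$, because every element of $X_q$ extends to a character of $A$.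

\emph{$\tau'$ is Hausdorff and precompact, and $B$ is closed.} The zero character of $B$ lies in $X_q$, so $X'$ contains every character of $A$ that vanishes on $B$. These are the characters of $D=A/B$ composed with the quotient map $a\mapsto\bar a$, and the characters of $D$ separate its points. So for $a\in A\setminus B$ there is $\chi\in X'$ with $\chi|_B=0$ and $\chi(a)\ne0$. Hence $B$ is an intersection of kernels of $\tau'$-continuous characters, and it is closed. For $a\in B\setminus\{0\}$ there is an element of $X_q$ that is nonzero at $a$, and it extends to an element of $X'$. So $X'$ separates the points of $A$, and $\tau'$ is Hausdorff and precompact.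

\emph{There are no nontrivial convergent sequences.} By translation it suffices to show that a sequence $a_n\to0$ in $(A,\tau')$ is eventually $0$. We have $\chi(\bar a_n)\to0$ for every character $\chi$ of $D$, so $a_n\in B$ for all large $n$ by Lemma~\ref{lem:bohr}. Then $a_n\to0$ in $(B,\tau_q)$, which has no nontrivial convergent sequences. So $a_n=0$ for all large $n$.

\emph{$(A,\tau')\notin\mathcal C$.} Otherwise its closed subgroup $(B,\tau_q)$ would belong to $\mathcal C$, contrary to Proposition~\ref{prop:test}.
\end{proof}

\begin{thebibliography}{1}

\bibitem{TGRS}
\emph{Topological Groups and Related Structures}, Open Problem 9.12.1.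
\texttt{https://w.rexresearch1.com/\allowbreak TopologyLibrary/\allowbreak TopologicalGroups\allowbreak RelatedStructures\allowbreak Arhangel.pdf}

\end{thebibliography}
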